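\title{The path maximizes the von Neumann entropy among trees}

\begin{abstract}
The von Neumann entropy of a graph is the Shannon entropy of its Laplacian eigenvalues, normalized to have sum $1$. We prove that among trees on $n$ vertices the path is the unique maximizer and the star the unique minimizer, and we compute the entropy of the path exactly. An integral formula for $x\log x$ reduces the comparison of entropies to a comparison of the coefficients of $\det(I+zL)$, and these coefficients count matchings in the subdivision of the tree. For the R\'enyi entropy of order $\alpha$, the path is a maximizer when $\alpha\in(0,2]\cup\{\infty\}$ or $\alpha$ is an integer $\ge 3$, and the star is the unique minimizer for every $\alpha\in(0,\infty]$.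
\end{abstract}

\section{The entropy of a tree}\label{sec:intro}

All graphs are finite, simple and undirected. Let $G=(V,E)$ be a graph with $n$ vertices and at least one edge, let $A(G)$ be its adjacency matrix, $D(G)$ the diagonal matrix of the degrees $d_v$, and $L(G)=D(G)-A(G)$ the Laplacian. For $x\in\mathbb R^V$,
\begin{equation}\label{eq:form}
x^{\mathsf T}L(G)\,x=\sum_{uv\in E}(x_u-x_v)^2 .
\end{equation}
Thus $L(G)$ is positive semidefinite, and if $G$ is connected its kernel consists of the constant vectors. The \emph{density matrix} $\rho(G)=L(G)/\operatorname{Tr}L(G)$ has eigenvalues $\lambda_1,\dots,\lambda_n\ge0$ with sum $1$, and the \emph{von Neumann entropy} of $G$ is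
\[
S(G)=-\sum_{i=1}^n\lambda_i\log\lambda_i ,
\]
with $0\log0=0$. Logarithms are natural; another base multiplies $S$ by a positive constant. The entropy measures how evenly the trace of $L(G)$ is spread over the eigenvalues. At most $n-1$ of them are positive, so concavity of the logarithm gives $S(G)\le\log(n-1)$, with equality only if $n-1$ eigenvalues are positive and equal.

Let $T$ be a tree on $n\ge2$ vertices, and let $\mu_1,\dots,\mu_n$ be the eigenvalues of $L(T)$. Exactly $n-1$ of them are positive, and their sum is $\sum_vd_v=2(n-1)$ for every tree. Substituting $\lambda_i=\mu_i/(2(n-1))$ gives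
\begin{equation}\label{eq:SW}
S(T)=\log(2(n-1))-\frac{W(T)}{2(n-1)},\qquad W(T)=\sum_{i=1}^n\mu_i\log\mu_i .
\end{equation}
Which tree has the most even spectrum? A measure of unevenness that can be read off the degrees is the sum of squares $\sum_i\mu_i^2=\operatorname{Tr}L(T)^2=\sum_vd_v^2+\sum_vd_v$. Writing $d^2+d=4d-2+(d-1)(d-2)$ and summing over the vertices,
\begin{equation}\label{eq:square}
\sum_{i=1}^n\mu_i^2=6n-8+\sum_{v\in V}(d_v-1)(d_v-2).
\end{equation}
Each term of the last sum is nonnegative, and all terms vanish exactly when every degree is at most $2$, that is, when $T$ is the path $P_n$. So one guesses that the path also has the largest entropy. This is the conjecture stated in \cite{EM}: \emph{every tree $T$ on $n\ge2$ vertices satisfies $S(T)\le S(P_n)$.} We prove it in the following form.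

\begin{theorem}\label{thm:path}
For every tree $T$ on $n\ge2$ vertices,
\[
S(T)\le S(P_n)=\log(2(n-1))-\frac1{n-1}\Big(n-2\log2+\sum_{j\ge1}\frac1{j(4n^2j^2-1)}\Big),
\]
with equality if and only if $T\cong P_n$. In particular $S(P_n)=\log(2n)-1+O(1/n)$.
\end{theorem}

At the other end is the star $K_{1,n-1}$, in which one vertex is joined to all others.

\begin{theorem}\label{thm:star}
For every tree $T$ on $n\ge2$ vertices,
\[
S(T)\ge S(K_{1,n-1})=\log(2(n-1))-\frac{n\log n}{2(n-1)},
\]
with equality if and only if $T\cong K_{1,n-1}$.
\end{theorem}

For large $n$ the path falls short of the bound $\log(n-1)$ by only $1-\log2+o(1)$, while the star has entropy $\frac12\log n+\log 2+o(1)$. Both theorems come from one comparison principle for the polynomial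
\[
\Phi_T(z)=\det(I+zL(T))=\prod_{i=1}^n(1+z\mu_i)=\sum_{k\ge0}c_k(T)z^k .
\]

\begin{theorem}\label{thm:compare}
For trees $T,T'$ on $n$ vertices,
\[
S(T')-S(T)=\frac1{2(n-1)}\int_0^\infty\log\frac{\Phi_{T'}(z)}{\Phi_T(z)}\,\frac{dz}{z^2}.
\]
Hence, if $c_k(T)\le c_k(T')$ for all $k$, then $S(T)\le S(T')$, with equality if and only if $c_k(T)=c_k(T')$ for all $k$.
\end{theorem}

The entropy $S$ and the sum of squares \eqref{eq:square} belong to one family. For $\alpha\in(0,\infty)\setminus\{1\}$ the \emph{R\'enyi entropy} of order $\alpha$ is
\[
H_\alpha(T)=\frac1{1-\alpha}\log\sum_{\lambda_i>0}\lambda_i^\alpha ,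
\]
and we set $H_1=S$ and $H_\infty=-\log\max_i\lambda_i$, which are the limits of $H_\alpha$ as $\alpha\to1$ and $\alpha\to\infty$.

\begin{theorem}\label{thm:renyi}
Let $T$ be a tree on $n\ge2$ vertices.
\begin{enumerate}
\item[(a)] $H_\alpha(T)\le H_\alpha(P_n)$ for all $\alpha\in(0,2]\cup\{\infty\}$, with equality if and only if $T\cong P_n$. The inequality $H_\alpha(T)\le H_\alpha(P_n)$ also holds for all integers $\alpha\ge3$.
\item[(b)] $H_\alpha(T)\ge H_\alpha(K_{1,n-1})$ for all $\alpha\in(0,\infty]$, with equality if and only if $T\cong K_{1,n-1}$.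
\end{enumerate}
\end{theorem}

We make no claim about the upper bound for non-integer $\alpha>2$; Remark~\ref{rem:beyond} shows where the method stops. The proofs use only textbook facts, except that the case of integers $\alpha\ge3$ in (a) rests on a theorem of Csikv\'ari \cite{Cs}.

\section{Two spectra and the case of four vertices}\label{sec:four}

\begin{lemma}\label{lem:spectra}
The eigenvalues of $L(P_n)$ are $2-2\cos(\pi k/n)$ for $0\le k\le n-1$. The eigenvalues of $L(K_{1,n-1})$ are $n$, $0$, and $1$ with multiplicity $n-2$.
\end{lemma}

\begin{proof}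
Number the vertices of the path $1,\dots,n$. Let $\theta=\pi k/n$ and $x_j=\cos((j-\frac12)\theta)$ for $0\le j\le n+1$. Then $2x_j-x_{j-1}-x_{j+1}=(2-2\cos\theta)x_j$ for $1\le j\le n$. Since $x_0=x_1$ and $x_{n+1}=\cos(\pi k+\frac\theta2)=\cos(\pi k-\frac\theta2)=x_n$, the left side is the $j$th entry of $L(P_n)(x_1,\dots,x_n)^{\mathsf T}$ also at the two ends. The vector is nonzero because $x_1=\cos(\theta/2)>0$, and the $n$ values $2-2\cos\theta$ are distinct.

In the star, a vector that vanishes at the center and has sum zero over the leaves is fixed by $L$; such vectors form a space of dimension $n-2$. Constants give the eigenvalue $0$, and the trace gives the last one, $2(n-1)-(n-2)=n$.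
\end{proof}

For $n\le3$ there is only one tree. For $n=4$ there are two, with positive eigenvalues
\[
P_4:\ 2+\sqrt2,\ 2,\ 2-\sqrt2,\qquad\qquad K_{1,3}:\ 4,\ 1,\ 1 .
\]
Here $W(K_{1,3})=8\log2$. Since $(2+\sqrt2)(2-\sqrt2)=2$ and $(2+\sqrt2)/(2-\sqrt2)=(1+\sqrt2)^2$, we get $W(P_4)=4\log2+2\sqrt2\log(1+\sqrt2)$. This is smaller, because $(1+\sqrt2)^{\sqrt2}<(1+\sqrt2)^{3/2}=(7+5\sqrt2)^{1/2}<4$. So the conjecture holds for $n=4$, but this computation needs the eigenvalues, which we do not know for a general tree.

A first attempt to avoid them is majorization. Let $x,y$ be decreasing sequences of the same length and sum. If every partial sum of $x$ is at least the corresponding partial sum of $y$, then $\sum_i\varphi(x_i)\ge\sum_i\varphi(y_i)$ for every convex $\varphi$, strictly if $\varphi$ is strictly convex and $x\ne y$. This fails already here: $4>2+\sqrt2$, but $4+1<(2+\sqrt2)+2$. It fails for any two trees on $n$ vertices with different spectra, since the positive eigenvalues always have product $n$ (Lemma~\ref{lem:match}), so that the strictly convex function $-\log x$ has the same sum over both. Convexity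 of $x\log x$ is not enough; a finer property is needed.

The sums over eigenvalues that we can control without the eigenvalues are $\sum_i\mu_i=2(n-1)$ and $\sum_i\log(1+z\mu_i)=\log\Phi_T(z)$. For $n=4$,
\begin{align*}
\Phi_{P_4}(z)&=(1+2z)(1+4z+2z^2)=1+6z+10z^2+4z^3,\\
\Phi_{K_{1,3}}(z)&=(1+4z)(1+z)^2=1+6z+9z^2+4z^3 .
\end{align*}
The spectra were not comparable, but the coefficients are. They also have a meaning in terms of the tree. In the coefficient of $z^2$, give a pair of edges the weight $3$ if they meet (they span a component with three vertices) and $2\cdot2=4$ if they are disjoint; the path has total weight $3+3+4=10$ and the star $3+3+3=9$. Theorem~\ref{thm:compare} turns the difference $z^2$ of the two polynomials into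
\[
S(P_4)-S(K_{1,3})=\frac16\int_0^\infty\log\Big(1+\frac{z^2}{(1+4z)(1+z)^2}\Big)\frac{dz}{z^2}>0 .
\]
The general proof has the same three steps: pass from entropy to coefficients (Section~\ref{sec:integral}), interpret the coefficients (Section~\ref{sec:match}), and compare them (Section~\ref{sec:extremal}).

\section{From coefficients to entropy}\label{sec:integral}

We want to write $x\log x$ as a linear function of $x$ minus a positive mixture of the functions $\log(1+x/t)$, $t>0$. Differentiating in $x$, this asks for $\log x$ as a constant minus a mixture of the functions $1/(x+t)$, and such a formula is elementary.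

\begin{lemma}\label{lem:integral}
For $x\ge0$, with an absolutely convergent integral,
\[
x\log x-x=\int_0^\infty\Big[\frac x{1+t}-\log\Big(1+\frac xt\Big)\Big]dt .
\]
\end{lemma}

\begin{proof}
For $x=0$ both sides vanish. Let $x>0$. For $s>0$ and $R>0$,
\[
\int_0^R\Big(\frac1{1+t}-\frac1{s+t}\Big)dt=\log\frac{1+R}{s+R}+\log s\ \longrightarrow\ \log s\qquad(R\to\infty).
\]
The integrand equals $(s-1)/((1+t)(s+t))$ and has constant sign in $t$, so the integral of its absolute value over $t>0$ is $|\log s|$, which is integrable over $s\in(0,x)$. By Fubini's theorem we may integrate over $s$ first. Now $\int_0^x\log s\,ds=x\log x-x$ and $\int_0^x\big(\frac1{1+t}-\frac1{s+t}\big)ds=\frac x{1+t}-\log\frac{x+t}t$.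
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compare}]
Summing Lemma~\ref{lem:integral} over $x=\mu_1,\dots,\mu_n$ gives
\[
W(T)=2(n-1)+\int_0^\infty\Big[\frac{2(n-1)}{1+t}-\log\Phi_T(1/t)\Big]dt .
\]
The same formula holds for $T'$, with the same constant $2(n-1)$. Subtracting,
\[
W(T)-W(T')=\int_0^\infty\log\frac{\Phi_{T'}(1/t)}{\Phi_T(1/t)}\,dt=\int_0^\infty\log\frac{\Phi_{T'}(z)}{\Phi_T(z)}\,\frac{dz}{z^2},
\]
and $S(T')-S(T)=(W(T)-W(T'))/(2(n-1))$ by \eqref{eq:SW}. If $c_k(T)\le c_k(T')$ for all $k$, then $0<\Phi_T(z)\le\Phi_{T'}(z)$ for $z>0$ and the integrand is nonnegative. If one of the inequalities is strict, the integrand is positive for every $z>0$, and so is the integral; if none is strict, the integrand vanishes.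
\end{proof}

The property of trees used here is that the trace $c_1=2(n-1)$ is the same for $T$ and $T'$. It cancels the linear terms. For two graphs with $c_1\ne c_1'$ the integrand behaves like $(c_1'-c_1)/z$ near $z=0$, and the integral diverges.

\section{The coefficients count matchings}\label{sec:match}

A \emph{$k$-matching} of a graph $G$ is a set of $k$ pairwise disjoint edges; $m(G,k)$ is the number of $k$-matchings, and $m(G,0)=1$. A matching is \emph{perfect} if it covers every vertex. We use twice that \emph{a forest has at most one perfect matching}: in the symmetric difference of two distinct perfect matchings every vertex has degree $0$ or $2$ and there is at least one edge, so there is a cycle.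

The Laplacian factors through the incidence matrix, whose rows are indexed by vertices and whose columns are indexed by edges. The graph that records the nonzero entries of this matrix is the \emph{subdivision} $\widehat T$ of $T=(V,E)$: its vertex set is $V\cup E$, and $v\in V$ is joined to $e\in E$ when $v$ is an endpoint of $e$. In other words, a new vertex is placed in the middle of every edge. The graph $\widehat T$ is connected with $2n-1$ vertices and $2n-2$ edges, so it is a tree, and $\widehat{P_n}=P_{2n-1}$.

\begin{lemma}\label{lem:match}
For every tree $T=(V,E)$ on $n\ge2$ vertices and every $k\ge0$,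
\[
c_k(T)=m(\widehat T,k)=\sum_{F\subseteq E,\ |F|=k}\ \prod_{C}|C| ,
\]
where $C$ runs over the components of the forest $(V,F)$ and $|C|$ is the number of vertices of $C$. In particular $c_1(T)=2(n-1)$, and the product of the $n-1$ positive eigenvalues of $L(T)$ is $c_{n-1}(T)=n$.
\end{lemma}

\begin{proof}
Orient the edges arbitrarily, and let $B$ be the $V\times E$ matrix with $B_{ve}=1$ if $v$ is the head of $e$, $B_{ve}=-1$ if $v$ is the tail, and $B_{ve}=0$ otherwise. Then $BB^{\mathsf T}=L(T)$: the diagonal entry at $v$ counts the edges at $v$, and the entry at $u\ne v$ is $-1$ if $uv\in E$ and $0$ otherwise. Write $M[U,F]$ for the submatrix of $M$ with rows $U$ and columns $F$. We recall two facts. The coefficient of $z^k$ in $\det(I+zL)$ is the sum of the principal minors $\det L[U,U]$ with $|U|=k$. The Cauchy--Binet formula says that a matrix $X$ with $k$ rows has $\det(XX^{\mathsf T})=\sum_F\det(X_F)^2$, where $F$ runs over the $k$-sets of columns and $X_F$ is the corresponding square submatrix. Applying it to $X=B[U,E]$,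
\[
c_k(T)=\sum_{U\subseteq V,\ |U|=k}\ \ \sum_{F\subseteq E,\ |F|=k}\det(B[U,F])^2 .
\]
The Leibniz expansion of $\det B[U,F]$ has one term $\pm\prod_{u\in U}B_{u\sigma(u)}$ for each bijection $\sigma\colon U\to F$. The term is $\pm1$ if each $u$ is an endpoint of $\sigma(u)$, and $0$ otherwise. So the nonzero terms correspond to the perfect matchings of the subgraph of $\widehat T$ induced on $U\cup F$. That subgraph is a forest, so there is at most one nonzero term, and $\det(B[U,F])^2$ equals the number of such matchings. Every edge of $\widehat T$ joins $V$ to $E$, so a $k$-matching of $\widehat T$ covers a $k$-set $U\subseteq V$ and a $k$-set $F\subseteq E$, and it is counted for exactly this pair. This proves the first equality.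

For the second, fix $F$ and count the matchings of $\widehat T$ that cover exactly $F$ in $E$. Such a matching chooses an endpoint of each $f\in F$, all chosen vertices being distinct. The choices in different components of $(V,F)$ are independent. A component $C$ is a tree with $|C|-1$ edges, so exactly one vertex $r$ of $C$ is not chosen. For each $r$ there is a choice that omits it: send each edge to its endpoint farther from $r$. This is injective, because a vertex $w\ne r$ is the farther endpoint of one edge only, the last edge of the path from $r$ to $w$. There is no other choice, since a choice omitting $r$ is a perfect matching of the forest obtained from the subdivision of $C$ by deleting $r$. So $C$ contributes the factor $|C|$.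

For $|F|=1$ the product is $2$, and for $F=E$ it is $n$. Since exactly $n-1$ eigenvalues are positive, $\Phi_T$ has degree $n-1$ and its leading coefficient is their product.
\end{proof}

\begin{remark}
The first equality needs acyclicity. For the triangle, $L=3I-J$ with $J$ the all-ones matrix, so the eigenvalues are $0,3,3$ and $c_3=0$. The subdivision is a hexagon, which has two perfect matchings; their terms cancel in $\det B$.
\end{remark}

\section{Extremal coefficients}\label{sec:extremal}

The two expressions in Lemma~\ref{lem:match} serve the two bounds. The sum over edge sets can be bounded below term by term, which gives the star. For the upper bound there is no such termwise comparison between edge sets of $T$ and edge sets of $P_n$, but matchings satisfy a recursion under deletion of a leaf. Deleting vertices from a subdivision does not leave a subdivision of a tree, so the induction must run over all forests.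

\begin{lemma}\label{lem:forest}
Every forest $G$ on $N\ge0$ vertices satisfies $m(G,k)\le m(P_N,k)$ for all $k\ge0$, where $P_0$ is the empty graph.
\end{lemma}

\begin{proof}
We use induction on $N$. For $N\le1$ there is only one forest, and for $k=0$ both sides are $1$. Let $N\ge2$ and $k\ge1$. Joining components by new edges turns $G$ into a tree and destroys no matching, so we may assume that $G$ is a tree. Let $v$ be a leaf with neighbor $u$. A $k$-matching that does not contain $uv$ misses $v$ and is a $k$-matching of $G-v$. One that contains $uv$ consists of $uv$ and a $(k-1)$-matching of $G-u-v$. Both graphs are forests, on $N-1$ and $N-2$ vertices, so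
\[
m(G,k)=m(G-v,k)+m(G-u-v,k-1)\le m(P_{N-1},k)+m(P_{N-2},k-1).
\]
The right side is $m(P_N,k)$, by the same recursion at an end of $P_N$.
\end{proof}

\begin{proposition}\label{prop:coeff}
For every tree $T$ on $n\ge2$ vertices and every $k\ge0$,
\[
(k+1)\binom{n-1}k=c_k(K_{1,n-1})\le c_k(T)\le c_k(P_n).
\]
Moreover $c_2(T)<c_2(P_n)$ if $T\not\cong P_n$, and $c_2(T)>c_2(K_{1,n-1})$ if $T\not\cong K_{1,n-1}$.
\end{proposition}

\begin{proof}
\emph{Upper bound.} By Lemmas~\ref{lem:match} and~\ref{lem:forest} with $N=2n-1$,
\[
c_k(T)=m(\widehat T,k)\le m(P_{2n-1},k)=m(\widehat{P_n},k)=c_k(P_n).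
\]
For strictness, $2c_2=2\sum_{i<j}\mu_i\mu_j=c_1^2-\sum_i\mu_i^2$ with $c_1$ independent of the tree, so \eqref{eq:square} gives $c_2(P_n)-c_2(T)=\frac12\sum_v(d_v-1)(d_v-2)$. This is positive unless $T\cong P_n$.

\emph{Lower bound.} Let $|F|=k$. Each component $C$ of $(V,F)$ has $|C|-1$ edges, so $\sum_C(|C|-1)=k$, and expanding the product gives
\[
\prod_C|C|=\prod_C\big(1+(|C|-1)\big)\ge1+\sum_C(|C|-1)=k+1 .
\]
There are $\binom{n-1}k$ sets $F$, so $c_k(T)\ge(k+1)\binom{n-1}k$. In the star the edges of $F$ form one component with $k+1$ vertices and all other components are single vertices, so equality holds.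

Suppose that every two edges of $T$ meet. If $n=2$, then $T$ is a star. Otherwise take two edges $uv$ and $uw$. An edge that misses $u$ must contain both $v$ and $w$, and would close a triangle; so all edges contain $u$ and $T$ is a star. Hence a tree that is not a star has two disjoint edges, and they contribute $4>3$ to $c_2(T)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:star} and of the inequality in Theorem~\ref{thm:path}]
Theorem~\ref{thm:compare} and Proposition~\ref{prop:coeff} give $S(K_{1,n-1})\le S(T)\le S(P_n)$. The first inequality is strict if $T\not\cong K_{1,n-1}$ and the second if $T\not\cong P_n$, because then the coefficients $c_2$ differ. By Lemma~\ref{lem:spectra}, $W(K_{1,n-1})=n\log n$, and \eqref{eq:SW} gives the value of $S(K_{1,n-1})$.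
\end{proof}

\section{The entropy of the path}\label{sec:value}

It remains, for Theorem~\ref{thm:path}, to compute $S(P_n)$. Let
\[
f(\theta)=(2-2\cos\theta)\log(2-2\cos\theta),
\]
with $f=0$ on $2\pi\mathbb Z$; this is a continuous, even, $2\pi$-periodic function. By Lemma~\ref{lem:spectra}, $W(P_n)=\sum_{k=1}^{n-1}f(\pi k/n)$. A sum of a periodic function over equally spaced points is computed exactly from its Fourier series, so we expand $f$.

The series $\log(1-w)=-\sum_{k\ge1}w^k/k$ converges for $|w|=1$, $w\ne1$, and represents the function there by Abel's theorem. Taking real parts at $w=e^{i\theta}$, where $|1-w|^2=2-2\cos\theta$, we get $\log(2-2\cos\theta)=-2\sum_{k\ge1}\cos(k\theta)/k$ for $\theta\notin2\pi\mathbb Z$. This series converges only conditionally, but the factor $2-2\cos\theta$ replaces the coefficients by their second differences. Indeed, for $K\ge3$,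
\begin{align*}
-2(2-2\cos\theta)\sum_{k=1}^K\frac{\cos k\theta}k&=\sum_{k=1}^K\frac{-4\cos k\theta+2\cos(k+1)\theta+2\cos(k-1)\theta}k\\
&=2-3\cos\theta+\sum_{m=2}^{K-1}a_m\cos m\theta+r_K ,
\end{align*}
where the constant comes from $k=1$, the coefficient $-3=-4+1$ from $k=1$ and $k=2$,
\[
a_m=\frac2{m-1}-\frac4m+\frac2{m+1}=\frac4{m(m^2-1)},
\]
and $r_K=\big(\frac2{K-1}-\frac4K\big)\cos K\theta+\frac2K\cos(K+1)\theta\to0$. Therefore
\begin{equation}\label{eq:fourier}
f(\theta)=2-3\cos\theta+\sum_{m\ge2}a_m\cos m\theta
\end{equation}
for $\theta\notin2\pi\mathbb Z$. Since $\sum_ma_m<\infty$, the right side is continuous, so \eqref{eq:fourier} holds for all $\theta$.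

Sum \eqref{eq:fourier} over $\theta=\pi k/n$, $0\le k\le2n-1$. For an integer $m\ge0$ let $\omega=e^{i\pi m/n}$. Then $\omega^{2n}=1$, so $\sum_{k=0}^{2n-1}\omega^k$ is $2n$ if $2n\mid m$ and $0$ otherwise, and its real part is $\sum_k\cos(m\pi k/n)$. On the left, $f(0)=0$, $f(\pi)=4\log4=8\log2$, and the terms $k$ and $2n-k$ agree. Thus
\[
2W(P_n)+8\log2=2n\Big(2+\sum_{j\ge1}a_{2nj}\Big)=4n+4\sum_{j\ge1}\frac1{j(4n^2j^2-1)},
\]
that is,
\[
W(P_n)=2n-4\log2+2\sum_{j\ge1}\frac1{j(4n^2j^2-1)} .
\]
Inserting this in \eqref{eq:SW} gives the formula of Theorem~\ref{thm:path}. Since $4n^2j^2-1\ge3n^2j^2$, the series is $O(n^{-2})$; also $\log(2(n-1))=\log(2n)+O(1/n)$ and $(n-2\log 2)/(n-1)=1+O(1/n)$. Hence $S(P_n)=\log(2n)-1+O(1/n)$, and Theorem~\ref{thm:path} is proved.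

\section{R\'enyi entropies: the path}\label{sec:upper}

Let $M_\alpha(T)=\sum_{\mu_i>0}\mu_i^\alpha$ and let $\mu_{\max}(T)$ be the largest eigenvalue of $L(T)$. For $\alpha\in(0,\infty)\setminus\{1\}$,
\[
H_\alpha(T)=\frac{\log M_\alpha(T)-\alpha\log(2(n-1))}{1-\alpha},\qquad H_\infty(T)=\log\frac{2(n-1)}{\mu_{\max}(T)} .
\]
So among trees on $n$ vertices, a larger entropy means a larger $M_\alpha$ if $\alpha<1$, a smaller $M_\alpha$ if $1<\alpha<\infty$, and a smaller $\mu_{\max}$ if $\alpha=\infty$. The case $\alpha=1$ of Theorem~\ref{thm:renyi} is contained in Theorems~\ref{thm:path} and~\ref{thm:star}.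

\begin{proof}[Proof of Theorem~\ref{thm:renyi}(a)]
Let $T\not\cong P_n$. By Proposition~\ref{prop:coeff}, $\Phi_T(z)<\Phi_{P_n}(z)$ for all $z>0$.

\emph{The case $0<\alpha<1$.} The integral $I_\alpha=\int_0^\infty\log(1+u)\,u^{-1-\alpha}du$ has a positive integrand, which is at most $u^{-\alpha}$ near $0$ and is $O(u^{-1-\alpha}\log u)$ at infinity; so $0<I_\alpha<\infty$. The substitution $u=xz$ gives $I_\alpha x^\alpha=\int_0^\infty\log(1+xz)\,z^{-1-\alpha}dz$ for $x>0$. Summing over the positive eigenvalues,
\[
I_\alpha M_\alpha(T)=\int_0^\infty\log\Phi_T(z)\,\frac{dz}{z^{1+\alpha}}<I_\alpha M_\alpha(P_n).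
\]

\emph{The case $1<\alpha<2$.} Now that integral diverges at $0$, and we subtract the linear term. Let $I_\alpha=\int_0^\infty(u-\log(1+u))\,u^{-1-\alpha}du$. Since $0<u-\log(1+u)\le\min(u,u^2/2)$ for $u>0$, the integrand is positive, at most $u^{1-\alpha}$ near $0$ and at most $u^{-\alpha}$ at infinity; so $0<I_\alpha<\infty$. The same substitution and summation give
\[
I_\alpha M_\alpha(T)=\int_0^\infty\big(2(n-1)z-\log\Phi_T(z)\big)\frac{dz}{z^{1+\alpha}}>I_\alpha M_\alpha(P_n).
\]

\emph{The case $\alpha=2$.} By \eqref{eq:square}, $M_2(T)>6n-8=M_2(P_n)$.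

\emph{The case $\alpha=\infty$.} Recall that $\mu_{\max}(T)\ge x^{\mathsf T}L(T)x/x^{\mathsf T}x$ for every $x\ne0$. Let $v$ be a vertex of degree $d\ge3$, and let $x$ equal $d$ at $v$, $-1$ at the neighbors of $v$, and $0$ elsewhere. Keeping in \eqref{eq:form} only the $d$ edges at $v$,
\[
\mu_{\max}(T)\ge\frac{d(d+1)^2}{d^2+d}=d+1\ge4,
\]
while $\mu_{\max}(P_n)<4$ by Lemma~\ref{lem:spectra}.

\emph{Integers $\alpha=k\ge3$.} Here $M_k(T)=\operatorname{Tr}L(T)^k$. The entries of $L(T)$ have both signs; the subdivision turns the trace into a count. Let $R$ be the $V\times E$ matrix with $R_{ve}=1$ if $v$ is an endpoint of $e$ and $0$ otherwise. With $V$ listed before $E$,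
\[
A(\widehat T)=\begin{pmatrix}0&R\\R^{\mathsf T}&0\end{pmatrix},\qquad A(\widehat T)^2=\begin{pmatrix}RR^{\mathsf T}&0\\0&R^{\mathsf T}R\end{pmatrix},
\]
and $RR^{\mathsf T}=D(T)+A(T)$. A tree is bipartite. Let $Q$ be the diagonal matrix with entry $1$ on one class and $-1$ on the other; then $Q^2=I$ and $Q(D(T)+A(T))Q=D(T)-A(T)=L(T)$. Since $\operatorname{Tr}(R^{\mathsf T}R)^k=\operatorname{Tr}(RR^{\mathsf T})^k$, we obtain $\operatorname{Tr}A(\widehat T)^{2k}=2M_k(T)$. For a graph $G$, the trace $\operatorname{Tr}A(G)^\ell$ is the number of closed walks of length $\ell$, that is, of sequences $v_0,v_1,\dots,v_\ell=v_0$ with consecutive vertices adjacent. Csikv\'ari \cite{Cs} proved that among connected graphs on $N$ vertices the path minimizes the number of closed walks of each length. Applying this to $\widehat T$ and $\widehat{P_n}=P_{2n-1}$, with $N=2n-1$ and length $2k$, gives $M_k(T)\ge M_k(P_n)$.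
\end{proof}

\begin{remark}\label{rem:beyond}
For $2<\alpha<3$ convergence at $0$ requires removing the quadratic term as well: $x^\alpha$ is a positive multiple of $\int_0^\infty\big(\log(1+xz)-xz+\frac12x^2z^2\big)z^{-1-\alpha}dz$. Summation over the eigenvalues produces $\log\Phi_T(z)-2(n-1)z+\frac12M_2(T)z^2$. The first term is largest for the path and the last is smallest for the path, so Proposition~\ref{prop:coeff} no longer decides the sign of $M_\alpha(T)-M_\alpha(P_n)$ in this way.
\end{remark}

\section{R\'enyi entropies: the star}\label{sec:lower}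

For $\alpha\le2$ the integrals of Section~\ref{sec:upper} would also give part (b). To reach every $\alpha$ we use instead that the star has at most two distinct positive eigenvalues, $n$ and $1$. As a function of $\alpha$, the difference $M_\alpha(T)-M_\alpha(K_{1,n-1})$ is then an exponential sum with at most two negative coefficients. Such a sum has few zeros, and the quantities shared by all trees locate all of them. A zero of a smooth function has \emph{multiplicity} $p$ if the function and its first $p-1$ derivatives vanish there and the $p$th does not.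

\begin{lemma}[Descartes' rule for exponential sums]\label{lem:descartes}
Let $g(\alpha)=\sum_{i=1}^ra_ie^{b_i\alpha}$ with $r\ge1$, real $b_1>\dots>b_r$ and real $a_i\ne0$. The number of real zeros of $g$, counted with multiplicity, is at most the number of indices $i$ with $a_ia_{i+1}<0$.
\end{lemma}

\begin{proof}
We use induction on the number $s$ of such sign changes. If $s=0$, all terms have the same sign and $g$ has no zero. Let $s\ge1$, choose $j$ with $a_ja_{j+1}<0$ and $\beta$ with $b_j>\beta>b_{j+1}$. The function $h(\alpha)=e^{-\beta\alpha}g(\alpha)$ has the same zeros as $g$ with the same multiplicities, and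
\[
h'(\alpha)=\sum_{i=1}^ra_i(b_i-\beta)e^{(b_i-\beta)\alpha}.
\]
The factor $b_i-\beta$ keeps the sign of $a_i$ for $i\le j$ and reverses it for $i>j$. So the sign change at $j$ disappears and all others persist, and $h'$ has at most $s-1$ zeros by induction. A zero of $h$ of multiplicity $p$ is a zero of $h'$ of multiplicity $p-1$, and Rolle's theorem gives a zero of $h'$ strictly between any two zeros of $h$. Hence, if $h$ had $s+1$ zeros counted with multiplicity, $h'$ would have at least $s$, which is impossible.
\end{proof}

\begin{example}
For $T=P_4$ the difference is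
\[
g(\alpha)=-4^\alpha+(2+\sqrt2)^\alpha+2^\alpha-2\cdot1^\alpha+(2-\sqrt2)^\alpha ,
\]
with signs $-,+,+,-,+$ and three sign changes. It has $g(0)=0$, $g'(0)=\log\frac{(2+\sqrt2)\cdot2\cdot(2-\sqrt2)}4=0$ and $g(1)=-4+6-2=0$. These are all the zeros that Lemma~\ref{lem:descartes} allows, so $g<0$ on $(1,\infty)$, where $-4^\alpha$ eventually dominates, and $g>0$ on $(0,1)$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:renyi}(b)]
Let $T\not\cong K_{1,n-1}$; then $n\ge4$. For $\alpha\in\mathbb R$ put
\[
g(\alpha)=M_\alpha(T)-M_\alpha(K_{1,n-1})=\sum_{\mu_i>0}\mu_i^\alpha-n^\alpha-(n-2)\cdot1^\alpha .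
\]
Collect equal bases, discard zero coefficients, and list the bases in decreasing order. Some coefficient survives: otherwise $T$ and the star would have the same spectrum and the same $c_2$, contrary to Proposition~\ref{prop:coeff}. So Lemma~\ref{lem:descartes} applies, with exponents the logarithms of the bases.

\emph{At most three sign changes.} A negative coefficient can occur only at the bases $n$ and $1$. The base $n$, if present, comes first, because all $\mu_i\le n$. To see this, note that the complement of $T$ has degree matrix $(n-1)I-D(T)$ and adjacency matrix $J-I-A(T)$, hence Laplacian $nI-J-L(T)$; this matrix and $J$ are positive semidefinite, so their sum $nI-L(T)$ is too. A sign change involves a negative coefficient; the one at $n$ takes part in at most one change and the one at $1$ in at most two. So there are at most three changes, and three occur only if the coefficient at $n$ is negative. That coefficient is the multiplicity of $n$ as an eigenvalue of $L(T)$ minus $1$, so in this case it equals $-1$ and $\mu_{\max}(T)<n$.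

\emph{At least three zeros.} Both trees have $n-1$ positive eigenvalues, so $g(0)=0$. By Lemma~\ref{lem:match} the positive eigenvalues of $L(T)$ have product $n$, so $g'(0)=\sum_{\mu_i>0}\log\mu_i-\log n=0$. The traces agree, so $g(1)=0$.

By Lemma~\ref{lem:descartes} there are exactly three sign changes, $0$ is a double zero, $1$ is a simple zero, and $g$ has no other real zero. In particular $\mu_{\max}(T)<n=\mu_{\max}(K_{1,n-1})$, which is the case $\alpha=\infty$. The term $-n^\alpha$ has the largest base, so $g(\alpha)<0$ for large $\alpha$, and $g<0$ on all of $(1,\infty)$ since it has no zero there. At the simple zero $1$ the sign changes, and $g$ has no zero in $(0,1)$, so $g>0$ on $(0,1)$. Thus $M_\alpha(T)>M_\alpha(K_{1,n-1})$ for $0<\alpha<1$ and $M_\alpha(T)<M_\alpha(K_{1,n-1})$ for $\alpha>1$. In both ranges this means $H_\alpha(T)>H_\alpha(K_{1,n-1})$.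
\end{proof}

\begin{remark}
The argument also contains the case $\alpha=1$: at the simple zero $1$ the function $g$ passes from positive to negative, so $W(T)-n\log n=g'(1)<0$, which by \eqref{eq:SW} is the strict inequality of Theorem~\ref{thm:star}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{EM}
\emph{Approximations for von Neumann and R\'enyi entropies of graphs using the Euler-Maclaurin formula}, \texttt{http://austriaca.at/0xc1aa5576\_0x00390964.pdf}.

\bibitem{Cs}
P.~Csikv\'ari, \emph{On a poset of trees}, Combinatorica 30 (2010), 125--137.

\end{thebibliography}
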